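# Nonbipartite spanning quadrangulations and the span of the 2-factors of a cubic graph

## 1. The span of the 2-factors of a cubic graph

Let $H$ be a connected cubic graph with $n$ vertices and edge set $E$. Multiple edges are allowed, loops are not. Since $3n=2|E|$, the number $n$ is even. Identify a set of edges with its characteristic vector in $\mathbb Z_2^{E}$, so that addition is symmetric difference.

A *perfect matching* (PM) of $H$ is a set $M$ of edges that meets every vertex exactly once. Its complement $E\setminus M$ is a *2-factor*: every vertex has degree $2$ in it. The construction on which everything below turns is the subspace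
$$S=\operatorname{span}\{E\setminus M : M \text{ a perfect matching of } H\}\subseteq \mathbb Z_2^{E}. \tag{1}$$

It sits inside two larger spaces. Let $Z$ be the *cycle space* of $H$, the set of edge sets with even degree at every vertex; it has dimension $|E|-n+1$. As $H$ is cubic, all degrees in an element of $Z$ are $0$ or $2$, so each element of $Z$ is a vertex-disjoint union of cycles. Let $Z_0\subseteq Z$ consist of the elements with an even number of edges. The map $z\mapsto |z| \bmod 2$ is linear on $Z$, so $Z_0$ has codimension $1$ in $Z$ if $H$ has an odd cycle, and $Z_0=Z$ if $H$ is bipartite. Every 2-factor has $n$ edges, and $n$ is even, so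
$$S\subseteq Z_0\subseteq Z. \tag{2}$$

**Example 1.** Let $H=K_4$. Then $\dim Z=6-4+1=3$ and $\dim Z_0=2$. There are three PMs, and their complements are the three 4-cycles. These are distinct and nonzero, and they sum to $0$ because each edge lies in exactly two of them. So $\dim S=2$ and $S=Z_0$.

**What $S$ is for.** The dual of a triangulated surface is a cubic graph. If we delete from the triangulation a set $M$ of edges that is a PM of the dual, the triangles merge in pairs and we get a quadrangulation. We shall see that this quadrangulation is bipartite exactly when $E\setminus M$ is a sum of face boundaries of the dual, that is, when it is zero in the homology of the surface mod $2$. Whether *every* quadrangulation so obtained is bipartite is then the question whether $S$ lies in the space $B$ spanned by the face boundaries. On most surfaces $B$ is small, so we want to prove that $S$ is large.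

## 2. Triangulations, duals and the theorems

**Definition (triangulation).** Let $\Sigma$ be a closed surface, meaning compact, connected and without boundary. A *triangulation* of $\Sigma$ is a finite graph $G$ 2-cell embedded in $\Sigma$ so that every face is an open disc bounded by a 3-cycle. Then $G$ has no loops, but multiple edges are allowed. The *width* of $G$ is the length of a shortest noncontractible cycle of $G$.

The dual $G^*$ has a vertex for each face of $G$, and each edge of $G$ gives a dual edge joining the two faces at it. We use the same letter for an edge and its dual edge.

**Definition (spanning quadrangulation).** A *spanning quadrangulation* of $G$ is a subgraph $Q=G-M$ with all vertices of $G$, where $M$ is a set of edges that is a PM of $G^*$. The triangulation $G$ is *$q$-even* if every spanning quadrangulation is bipartite, *$q$-odd* if every one is nonbipartite, and *$q$-mixed* if both kinds occur.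

One may also ask, literally, that every face of $Q$ be bounded by a 4-cycle.

**Remark 1 (the two definitions).** For simple $G$ and $\Sigma\ne S^2$ the two definitions agree.

Suppose first that $Q$ is spanning and all its faces are discs bounded by 4-cycles. A face of $Q$ contains no vertex of $G$, so it is a quadrilateral cut by $d$ noncrossing edges into $d+1$ triangles. Counting sides, $3(d+1)=4+2d$, so $d=1$. Hence the deleted edges pair up the triangles and form a PM of $G^*$.

Conversely, let $M$ be a PM and let $uvx$, $uvy$ be the two faces at $uv\in M$. If $x=y$, then by simplicity the two faces share all three edges, so together they form all of $\Sigma$, and $\chi(\Sigma)=3-3+2=2$, which contradicts $\Sigma\neq S^2$. So $x\neq y$, and the merged face is bounded by the 4-cycle $uxvy$.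

For multigraphs the equivalence can fail. In a simple triangulation, replace every edge $uv$ by a digon with parallel sides $e_1,e_2$, and put into the digon one vertex $w$ of degree $2$ joined to $u$ and $v$. The digon then consists of two triangles sharing the edges $uw$ and $wv$. If a PM matches these two triangles to each other, the boundary of the merged face runs twice along the remaining one of $uw,wv$, so it is not a 4-cycle. If this happens in no digon, then every $e_1$ and $e_2$ is in $M$, and each original triangle has three edges in $M$, which is impossible. So for multigraphs we always use the PM definition.

The problem comes from the paper "Spanning Quadrangulations of Triangulated Surfaces. To the Memory of Rudolf Halin". A result stated there is that an Eulerian triangulation (all degrees even) of the torus is never $q$-even. Conjecture 20 concerns all orientable surfaces: for every closed orientable $\Sigma\ne S^2$ there is an integer $w(\Sigma)$ such that every triangulation of $\Sigma$ of width at least $w(\Sigma)$ has a nonbipartite spanning quadrangulation. It is true, and the width is not needed.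

**Theorem A.** Let $\Sigma$ be a closed orientable surface, $\Sigma\ne S^2$. Every triangulation of $\Sigma$ has a nonbipartite spanning quadrangulation. In particular Conjecture 20 holds with $w(\Sigma)=2$, which is no condition, since $G$ has no loops.

Let $P$ be the projective plane and $N_k$ the nonorientable surface with $k$ crosscaps.

**Theorem B.**

1. On $S^2$ every triangulation is $q$-even. On an orientable surface of genus at least $1$ none is.
2. On $P$ there are $q$-even simple triangulations of arbitrarily large width.
3. On $N_k$, $k\ge2$, no triangulation of width at least $4$ is $q$-even. The bound $4$ is best possible for every $k\geq 2$: there is a simple $q$-even triangulation of $N_k$ of width exactly $3$.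

The last theorem uses a way of cutting $G$ into smaller triangulations along "nontrivial tight cuts" of $G^*$, defined in Section 6.

**Theorem C.** Decompose $G$ along nontrivial tight cuts of the dual (Lemma 3) until no piece has a dual with a nontrivial tight cut. Then $G$ is $q$-even if and only if each resulting piece is a triangulation of $S^2$, or an Eulerian triangulation of $P$ whose dual is nonbipartite.

## 3. Bipartite means zero in homology

Fix a triangulation $G$ of $\Sigma$ and let $H=G^*$. We first check that $H$ is a graph as in Section 1, and more.

*Cubic, connected, loopless.* Each face has three sides and $\Sigma$ is connected. A face bounded by a 3-cycle does not meet an edge twice, so $H$ has no loops.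

*Cuts of $H$, seen in $G$.* For a set $X$ of faces let $\delta(X)$ be the set of edges with exactly one of their two faces in $X$. Then
$$\text{every vertex of } G \text{ is incident with an even number of edges of } \delta(X). \tag{3}$$
Indeed, go once around the vertex: the edges of $\delta(X)$ are crossed exactly when we enter or leave $X$. Since there are no loops, each edge at the vertex is crossed once.

*Bridgeless.* A cut $\delta(X)=\{e\}$ would have degree $1$ at an end of $e$, against (3).

*Face boundaries.* The dual face at a vertex $v\in V(G)$ is bounded by the $\deg_G(v)$ edges at $v$, each once since $G$ has no loops. Let $B\subseteq Z$ be the span of these boundaries. As $H$ is 2-cell embedded,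
$$Z/B\cong H_1(\Sigma;\mathbb Z_2). \tag{4}$$
So $B$ has codimension $0$ in $Z$ for $S^2$, $2g$ for the orientable surface of genus $g$, and $k$ for $N_k$ (so $1$ for $P=N_1$).

**Lemma 1.** For a PM $M$ of $H$, the graph $Q=G-M$ is bipartite if and only if $E\setminus M\in B$. Hence $G$ is $q$-even if and only if $S\subseteq B$.

*Proof.* Let $c$ be a proper 2-coloring of $Q$. Each face of $G$ has exactly two edges in $Q$. Both are bichromatic, so the two ends of the third edge, which is in $M$, have the same color. Hence $E\setminus M$ is exactly the set of bichromatic edges of $G$. This set is the sum of the boundaries of the dual faces at the vertices of color $1$, because an edge occurs an odd number of times in that sum exactly when one of its two ends has color $1$.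

Conversely, suppose that $E\setminus M$ is the sum of the boundaries of the dual faces at the vertices of a set $W$. Then $E\setminus M$ consists exactly of the edges between $W$ and $V(G)\setminus W$, so $Q$ is bipartite. The last sentence of the lemma follows since $B$ is a subspace. $\square$

On the sphere $B=Z$, so $S\subseteq B$ always: every triangulation of $S^2$ is $q$-even.

## 4. Small triangulations by hand

**Example 2 (a $q$-even triangulation of $P$).** Take the octahedron with vertices $\pm x,\pm y,\pm z$ and identify antipodal points. The result is a triangulation of $P$ with vertices $x,y,z$. Each pair of vertices is joined by two edges, say $xy^+$ (the image of the segment from $x$ to $y$) and $xy^-$ (from $x$ to $-y$), and similarly for the other pairs. The four faces correspond to the sign patterns on $(xy,xz,yz)$ with product $+$: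
$$(+,+,+),\quad(+,-,-),\quad(-,+,-),\quad(-,-,+).$$
Any two faces share exactly one edge, so the dual is $K_4$. The PM that pairs the first face with the second, and the third with the fourth, deletes $xy^+$ and $xy^-$. What remains are double edges $xz$ and $yz$, a bipartite graph. By symmetry the other two PMs behave the same way. So this triangulation is $q$-even, although $P$ is not the sphere.

**Example 3 ($K_6$ on $P$ is $q$-odd).** Let the vertices be $\infty$ and $0,\dots,4$ mod $5$, with faces $a_i=\{\infty,i,i+1\}$ and $b_i=\{i,i+1,i+3\}$. The edge $\{i,i+1\}$ lies in $a_i,b_i$; the edge $\{\infty,i\}$ in $a_{i-1},a_i$; the edge $\{k,k+2\}$ in $b_{k-1}$ and $b_{k+2}$. The link of $\infty$ is the 5-cycle $0\,1\,2\,3\,4$, that of $0$ is the 5-cycle $\infty\,1\,3\,2\,4$, and the others follow by rotation. So we have a closed surface with $\chi=6-15+10=1$, which is $P$. The dual edges are $a_ia_{i+1}$, $a_ib_i$, $b_ib_{i+2}$: this is the Petersen graph. A spanning quadrangulation has $15-5=10$ edges, while a bipartite simple graph on $6$ vertices has at most $9$. So every spanning quadrangulation is nonbipartite.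

**Example 4 ($K_7$ on the torus is $q$-odd).** On $\mathbb Z_7$ take the faces $(i,i+1,i+3)$ and $(i,i+3,i+2)$, oriented as written. Going around, the first kind has steps $+1,+2,-3$ and the second kind has steps $+3,-1,-2$. So every edge lies in two faces, which traverse it in opposite directions. The link of $0$ is the 6-cycle $1\,3\,2\,6\,4\,5$, and the other links follow by rotation. The surface is orientable with $\chi=7-21+14=0$, the torus. A spanning quadrangulation has $21-7=14$ edges, and a bipartite simple graph on $7$ vertices has at most $12$.

**Example 5 (a toroidal grid).** Counting edges does not help when the graph is sparse. Let $a,b\ge4$ be even. On $\mathbb Z_a\times\mathbb Z_b$ take the edges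
$$h_{i,j}=(i,j)(i+1,j),\qquad v_{i,j}=(i,j)(i,j+1),\qquad d_{i,j}=(i,j)(i+1,j+1).$$
They triangulate the torus with faces $L_{i,j}$, bounded by $h_{i,j},v_{i+1,j},d_{i,j}$, and $U_{i,j}$, bounded by $v_{i,j},h_{i,j+1},d_{i,j}$. Let $M'$ be the set of all diagonals; it matches $L_{i,j}$ with $U_{i,j}$. Then $G-M'$ is the square grid, bipartite by the parity of $i+j$. Let $M$ be $M'$ with the diagonals $d_{i,0}$ replaced by the verticals $v_{i,0}$; in the strip $j=0$ it matches $U_{i,0}$ with $L_{i-1,0}$. Then $G-M$ contains the closed walk that goes along $d_{0,0}$ to $(1,1)$, then along $v_{1,1},\dots,v_{1,b-1}$ to $(1,0)$, then along $h_{0,0}$ back to $(0,0)$. Its length is $1+(b-1)+1=b+1$, which is odd. So $G-M$ is nonbipartite, and $G$ is $q$-mixed.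

Here $(E\setminus M)+(E\setminus M')=M+M'$ is the dual cycle of length $2a$ that runs once around the strip. By Lemma 1 it is not in $B$.

## 5. Rerouting along a cycle, and two triangles that block it

Example 5 suggests a first approach. Start with a bipartite $G-M$ and look for an $M$-alternating cycle $D$ of $H$ that is not in $B$. Then $M+D$ is again a PM, its complement is $(E\setminus M)+D\notin B$, and $G-(M+D)$ is nonbipartite. In the grid such cycles are in plain sight. In a general triangulation we have no control over which cycles alternate for some PM.

We can relax this by linear algebra. We do not need a specific alternating cycle, only that $S$ is too large to fit in $B$. By (2) the most we can hope for is $S=Z_0$. This would be plenty: if $\Sigma\ne S^2,P$, then $B$ has codimension at least $2$ in $Z$ by (4), while $Z_0$ has codimension at most $1$, so $Z_0\not\subseteq B$.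

The hope $S=Z_0$ fails for some graphs, for the following reason.

**Example 6.** The dual of the octahedron is the cube, which is bipartite with classes $\mathcal A,\mathcal B$ of size $4$. Put a new vertex of degree $3$ into two faces of the octahedron that lie in $\mathcal A$. In the dual, two vertices of $\mathcal A$ are replaced by triangles $D_1,D_2$; call the resulting cubic graph $H$. Let $M$ be a PM of $H$ and let $m_i$ be the number of edges of $M$ leaving $D_i$. As $D_i$ has three vertices, $m_i$ is odd. Every edge of $M$ not inside $D_1$ or $D_2$ joins a vertex of $\mathcal B$ to a remaining vertex of $\mathcal A$ or to a triangle. Counting these edges from both sides gives $4=2+m_1+m_2$, so $m_1=m_2=1$. Hence $M$ has exactly one edge inside $D_1$, and $E\setminus M$ has exactly two edges of $D_1$. Consequently every element of $S$ has an even number of edges in $D_1$. But $D_1+D_2$ has $6$ edges, so it is in $Z_0$, and it has three edges in $D_1$. So $S\ne Z_0$.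

What went wrong is that all PMs cross the cut around $D_1$ in exactly one edge. In Section 10 a version of this example, with pieces of $P$ in place of the new vertices, gives triangulations of $N_k$, $k\ge2$, with $S\subseteq B$. So this obstruction cannot be argued away. The way past it has two parts. First, a cut crossed exactly once by all PMs corresponds to a separating 3-cycle of $G$, and we can cut the surface there without losing information about $q$-evenness. Second, when no such cuts are left, $S=Z_0$ does hold. The second part comes from lifting the question from $\mathbb Z_2$ to $\mathbb Z$, where Lovász's theorem on the matching lattice answers it.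

## 6. Tight cuts and separating triangles

For every PM $M$ of a graph $H$ and every $X\subseteq V(H)$,
$$|M\cap\delta(X)|\equiv |X| \pmod 2, \tag{5}$$
since the vertices of $X$ that are not matched across $\delta(X)$ are matched in pairs.

**Definition (tight cut).** A cut $\delta(X)$ with $|X|$ odd is *tight* if every PM meets it in exactly one edge. It is *nontrivial* if $|X|$ and $|V(H)\setminus X|$ are both at least $2$. Since $|V(H)|$ is even, both are odd, hence both are then at least $3$.

The cut around $D_1$ in Example 6 is a nontrivial tight cut. In $K_4$ there is none, since $n<6$.

We use Edmonds' theorem (1965): for $|V(H)|$ even, the convex hull of the characteristic vectors of the PMs of $H$ is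
$$\{x\ge0:\ x(\delta(v))=1 \text{ for all vertices } v,\ \ x(\delta(X))\ge1 \text{ for all } X \text{ with } |X| \text{ odd}\}.$$

**Lemma 2.** Let $H$ be connected, cubic, bridgeless and loopless. Every edge of $H$ lies in a PM, and every tight cut has exactly $3$ edges.

*Proof.* Let $|X|$ be odd. Then $|\delta(X)|\equiv3|X|\equiv1\pmod 2$. It is not $1$, as $H$ has no bridge. So $|\delta(X)|\ge3$. Hence $\tfrac13\mathbf 1$ satisfies all of Edmonds' conditions and is a convex combination of PMs. All its coordinates are positive, so every edge lies in a PM. If $\delta(X)$ is tight, each PM has exactly one edge in it, so the convex combination gives $\tfrac13|\delta(X)|=1$. $\square$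

In particular every triangulation has a spanning quadrangulation.

**Lemma 3 (cutting).** Let $\delta(X)$ be a nontrivial tight cut of $H=G^*$. Then the three edges of $\delta(X)$ form a separating 3-cycle $C$ of $G$. Cutting $\Sigma$ along $C$ and capping both sides by discs gives closed surfaces $\Sigma_1,\Sigma_2$ with $\Sigma=\Sigma_1\#\Sigma_2$, and triangulations $G_i$ of $\Sigma_i$ with $G_1\cup G_2=G$, $G_1\cap G_2=C$, such that $C$ bounds a face in each $G_i$ and each $G_i$ has fewer faces than $G$. Moreover:

(a) If $M_1$ is a PM of $G_1^*$, there is a PM $M$ of $G^*$ with $M\cap E(G_1)=M_1$. If $G_1-M_1$ is nonbipartite, so is $G-M$. The same holds for $G_2$.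

(b) $G$ is $q$-even if and only if $G_1$ and $G_2$ are both $q$-even.

*Proof.* **Step 1: $C$ is a 3-cycle.** By Lemma 2 the set $C=\delta(X)$ has three edges. By (3) every vertex of $G$ has even degree in $C$; this degree is at most $3$, so it is $0$ or $2$. The degrees sum to $6$, so exactly three vertices have degree $2$. Two parallel edges of $C$ would use up the degrees of both their ends, and the third edge would be a loop at the third vertex. There are no loops, so $C$ is a 3-cycle.

**Step 2: $C$ separates the faces of $X$ from the others.** Put $X^c=V(H)\setminus X$. An edge not in $C$ has both its faces in $X$ or both in $X^c$. Around a vertex not on $C$, consecutive faces are separated by edges not in $C$, so all faces at that vertex lie in $X$ or all lie in $X^c$. Hence $\Sigma\setminus C$ is the disjoint union of two nonempty open sets: $U_X$, made of the faces in $X$ together with the edges and vertices off $C$ all of whose faces are in $X$, and $U_{X^c}$, defined in the same way. A simple closed curve has at most two local sides, and every component of $\Sigma\setminus C$ touches $C$ because $\Sigma$ is connected. So $\Sigma\setminus C$ has at most two components. Therefore $U_X$ and $U_{X^c}$ are exactly the two components, and $C$ is two-sided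 with one side in each.

**Step 3: the two pieces.** The closures of $U_X$ and $U_{X^c}$ are compact surfaces with boundary $C$. Cap them by discs to get $\Sigma_1,\Sigma_2$; then $\Sigma=\Sigma_1\#\Sigma_2$. The graph $G_1=G\cap\overline{U_X}$, with the new face bounded by $C$, triangulates $\Sigma_1$. Its dual is $H/X^c$, in which $X^c$ is contracted to one vertex, the capping face. The graph $G_2$ is obtained from $\overline{U_{X^c}}$ in the same way. The numbers of faces are $|X|+1$ and $|X^c|+1$, both less than $n=|X|+|X^c|$ since the cut is nontrivial.

**Step 4: part (a), extending a matching across $C$.** The capping face of $G_1$ is matched once, so $M_1$ contains exactly one edge $e$ of $C$. The graph $G_2^*$ is the dual of a triangulation, so Lemma 2 gives a PM $M_2$ of $G_2^*$ that contains $e$, and $e$ is its only edge in $C$. Put $M=M_1\cup M_2$. The edge $e$ matches a face of $X$ to a face of $X^c$. All other faces of $X$ are matched by $M_1$ within $X$, and all other faces of $X^c$ by $M_2$ within $X^c$. So $M$ is a PM of $H$, and $M\cap E(G_1)=M_1$. Since $G_1-M_1\subseteq G-M$, an odd cycle of the former is one of the latter. The roles of $G_1,G_2$ can be exchanged.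

**Step 5: part (b), gluing colorings.** If some $G_i$ is not $q$-even, then $G$ is not, by (a). Conversely, let $G_1,G_2$ be $q$-even and let $M$ be a PM of $H$. By tightness $M$ has exactly one edge $e$ in $C$, so $M_i=M\cap E(G_i)$ is a PM of $G_i^*$: the capping face is matched once. Hence $Q_i=G_i-M_i$ is bipartite. Now $G-M=Q_1\cup Q_2$, and $Q_1\cap Q_2=C-e$ is a path with three vertices. Being connected, it has exactly two proper 2-colorings, which differ by a swap. So after swapping the colors in $Q_2$ if necessary the 2-colorings of $Q_1,Q_2$ agree on the path, and $G-M$ is bipartite. $\square$

Only the second half of (b) used that *every* PM crosses $C$ once.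

## 7. Lifting to the integers: $S=Z_0$ without tight cuts

The tools of this section are as follows.

**König's theorem.** Every regular bipartite multigraph decomposes into PMs.

**Tutte's theorem.** A graph $H$ has a PM if and only if $H-Y$ has at most $|Y|$ odd components (components with an odd number of vertices) for every $Y\subseteq V(H)$.

**Definition (brick).** A graph is *bicritical* if $H-u-v$ has a PM for all vertices $u\ne v$. A *brick* is a 3-connected bicritical graph.

For instance $K_4$ is a brick. The graph $K_{3,3}$ is not: remove two vertices of the same class.

**Lovász's theorem** (*Matching structure and the matching lattice*, JCTB 43 (1987) 187–222). If $H$ is a simple brick other than the Petersen graph, then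
$$\Big\{\sum_M\lambda_M\chi^M:\lambda_M\in\mathbb Z\Big\}=\{x\in\mathbb Z^{E}:x(\delta(u))=x(\delta(v))\ \text{for all } u,v\}. \tag{6}$$

**Example 7.** For $K_4$ we can check (6). Equality at vertices $1,2$ gives $x_{13}+x_{14}=x_{23}+x_{24}$, and at $3,4$ it gives $x_{13}+x_{23}=x_{14}+x_{24}$. Subtracting, $x_{14}-x_{23}=x_{23}-x_{14}$, so $x_{14}=x_{23}$. By symmetry opposite edges have equal values, so $x$ is an integer combination of the three PMs.

**Lemma 4.** Let $H$ be a connected cubic bridgeless loopless graph that is bipartite, or that has no nontrivial tight cut. Then $S=Z_0$.

*Proof.* By (2) we must show $Z_0\subseteq S$.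

**Step 1: every $z\in Z_0$ has a balanced integer lift.** To apply a theorem over $\mathbb Z$ we need an integer vector. We claim that for each $z\in Z_0$ there is $x\in\mathbb Z^{E}$ with
$$x\equiv z \pmod 2,\qquad x(\delta(v))=0\ \text{ for all vertices } v. \tag{7}$$
Write $z$ as a disjoint union of cycles. Since $|z|$ is even, an even number of them are odd. On each even cycle put alternately $+1$ and $-1$; the sum at each vertex is $0$.

Pair up the odd cycles. For a pair $C_1,C_2$ take a path $R$ in $H$, of length $p$, from a vertex of $C_1$ to a vertex of $C_2$; it exists as $H$ is connected. Consider the closed walk that goes around $C_1$, along $R$, around $C_2$, and back along $R$. Its length is $|C_1|+|C_2|+2p$, which is even. Give its steps the signs $+,-$ alternately, and let each edge receive the sum of the signs of its traversals. Consecutive steps have opposite signs, also cyclically because the length is even. At each visit of the walk to a vertex the incoming and the outgoing step therefore cancel, so the vector has sum $0$ at every vertex. Each edge of $R$ is traversed exactly twice as part of $R$, which contributes $0$ mod $2$, even if that edge lies also on $C_1$ or $C_2$. So the vector is congruent to $C_1+C_2$ mod $2$. Adding the vectors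 of all even cycles and all pairs gives $x$.

This is where the evenness of $|z|$ is used: it makes the pairing of the odd cycles possible.

**Step 2: the bipartite case.** Here König's theorem suffices. Let $x$ be as in (7) and let $k\ge1$ be an integer with $x+k\mathbf 1\ge0$. Read as edge multiplicities, both $x+k\mathbf 1$ and $k\mathbf 1$ are $3k$-regular bipartite multigraphs, so each is a sum of $3k$ PMs of $H$. As $x=(x+k\mathbf 1)-k\mathbf 1$, mod $2$ the vector $z$ is a sum of $6k$ PMs. Since $6k$ is even, replacing each $\chi^M$ by $\mathbf 1+\chi^M$ does not change the sum, so $z$ is also the sum of the $6k$ complementary 2-factors. Hence $z\in S$.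

From now on $H$ is nonbipartite and has no nontrivial tight cut. By Lemma 2 every edge of $H$ lies in a PM.

**Step 3: $H$ is simple.** Lovász's theorem needs a simple brick. Suppose $u,v$ are joined by several edges. If by three, then $H$ consists of $u,v$ only, and it is bipartite, a contradiction. So there are exactly two. Let $u'$ and $v'$ be the third neighbors of $u$ and $v$. If $u'=v'$, the third edge at $u'$ is the only edge leaving $\{u,v,u'\}$, a bridge, a contradiction. So $u'\ne v'$. Let $X=\{u,v,u'\}$. Then $\delta(X)$ consists of $vv'$ and the two further edges at $u'$. By (5) a PM meets $\delta(X)$ in an odd number of edges, and it does not contain all three since two of them share $u'$. So $\delta(X)$ is tight. By assumption it is trivial, so $n=4$ and all edges of $\delta(X)$ go to $v'$. Then $u',v'$ are joined by two edges, and $H$ is bipartite with classes $\{u,v'\},\{v,u'\}$, a contradiction. So $H$ is simple, and $n\ge4$.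

**Step 4: $H$ is bicritical.** Suppose $H-u-v$ has no PM. By Tutte's theorem there is $Y'\subseteq V(H)\setminus\{u,v\}$ such that $H-u-v-Y'$ has more than $|Y'|$ odd components. As $n-2$ is even, the number of odd components has the parity of $|Y'|$, so it is at least $|Y'|+2$. With $Y=Y'\cup\{u,v\}$, the graph $H-Y$ has at least $|Y|$ odd components, and since $H$ has a PM it has exactly $|Y|$.

Let $M$ be any PM. Each odd component sends at least one edge of $M$ to $Y$, and there are only $|Y|$ vertices in $Y$. So $M$ matches $Y$ bijectively to the odd components, with exactly one edge leaving each. An edge inside $Y$, or from $Y$ to an even component, would lie in no PM. As every edge lies in a PM, there are no such edges. By connectivity there are then no even components. For an odd component $K$ the cut $\delta(K)$ is met by every PM in exactly one edge, so it is tight. Since $|V(H)\setminus K|\ge|Y|\ge2$ and there is no nontrivial tight cut, $|K|=1$. So $Y$ and $V(H)\setminus Y$ are independent sets, and $H$ is bipartite, a contradiction.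

**Step 5: $H$ is 3-connected.** Suppose $x$ is a cut vertex. As $H$ has a PM, $H-x$ has at most one odd component, and as $n-1$ is odd it has exactly one. So it has also an even component. In every PM the odd component needs an edge to $x$, so $x$ is matched into it. An edge from $x$ to the even component exists, since $H$ is connected, but lies in no PM, a contradiction.

Suppose $\{x,y\}$ is a 2-vertex cut. Since $H-x-y$ has a PM by Step 4, all its components are even. Let $K$ be one of them. In a PM, the number of vertices of $K$ matched outside $K$ is even, and their partners are among $x,y$, so it is $0$ or $2$. If it is $0$, then $x$ is matched outside $K\cup\{x\}$, and its edge is the only PM edge in $\delta(K\cup\{x\})$. If it is $2$, then both $x$ and $y$ are matched into $K$, and the edge at $y$ is the only PM edge in $\delta(K\cup\{x\})$. So this cut, whose side $K\cup\{x\}$ is odd, is tight. It is nontrivial, since $K$ and another component each have at least $2$ vertices. This is a contradiction.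

So $H$ is a simple brick.

**Step 6: $H$ is not the Petersen graph.** Let $z\in Z_0$ and take $x$ from (7). All $x(\delta(v))$ are equal, so (6) gives $x=\sum_M\lambda_M\chi^M$ with $\lambda_M\in\mathbb Z$. Evaluating on $\delta(v)$ gives $0=\sum_M\lambda_M$. Hence mod $2$
$$z\equiv\sum_M\lambda_M\chi^M\equiv\Big(\sum_M\lambda_M\Big)\mathbf 1+\sum_M\lambda_M\chi^M=\sum_M\lambda_M(\mathbf 1+\chi^M)\in S.$$

**Step 7: $H$ is the Petersen graph.** Here (6) is not available, and we compute. Let the vertices be $a_i,b_i$ with $i$ mod $5$, and let the edges be
$$f_i=a_ia_{i+1},\qquad s_i=a_ib_i,\qquad g_i=b_ib_{i+2}.$$

We first list the PMs. A PM with $t$ spokes $s_i$ leaves $5-t$ outer vertices to be matched among themselves, so $t$ is odd. For $t=5$ we get $N_\infty=\{s_0,\dots,s_4\}$. For $t=3$ the two remaining outer vertices must be adjacent, say $a_j,a_{j+1}$; then $b_j,b_{j+1}$ would have to be matched to each other, but they are not adjacent. For $t=1$ with spoke $s_i$, the outer path $a_{i+1}a_{i+2}a_{i+3}a_{i+4}$ and the inner path $b_{i+2}b_{i+4}b_{i+1}b_{i+3}$ each have a unique PM, and we get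
$$N_i=\{s_i,\ f_{i+1},\ f_{i+3},\ g_{i+1},\ g_{i+2}\}.$$
So there are exactly six PMs.

Next, each edge lies in exactly two of them: $s_i$ in $N_\infty,N_i$; $f_k$ in $N_{k-1},N_{k+2}$, whose indices differ by $\pm2$ mod $5$; $g_k$ in $N_{k-1},N_{k-2}$, whose indices differ by $\pm1$. As $k$ varies, each pair of indices differing by $\pm2$ occurs for exactly one $f_k$, and each pair differing by $\pm1$ for exactly one $g_k$. So the $15$ edges correspond bijectively to the $15$ pairs of PMs.

Now suppose $\sum_{N\in T}(\mathbf 1+\chi^{N})=0$ mod $2$ for a set $T$ of PMs. At the edge belonging to the pair $\{N,N'\}$ this says that $|T|+|T\cap\{N,N'\}|$ is even. If $|T|$ is even, then $|T\cap\{N,N'\}|$ is even for all pairs, so $T$ is empty or contains all six PMs. If $|T|$ is odd, every pair has exactly one member in $T$, which is impossible already for three PMs. So the six 2-factors satisfy at most one nontrivial linear relation, and $\dim S\ge5$. On the other hand $\dim Z=15-10+1=6$ and $H$ contains 5-cycles, so $\dim Z_0=5$. With $S\subseteq Z_0$ we get $S=Z_0$. $\square$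

**Remark 2.** The exclusion of the Petersen graph in (6) is real. By the list in Step 7 every PM has $0$ or $2$ edges on the outer 5-cycle, so every integer combination of PMs has an even sum there. The lift constructed in Step 1 for $C_1$ the outer 5-cycle, $C_2$ the inner one and $R$ a spoke has alternating signs along the five outer edges, with sum $\pm1$. It satisfies the right side of (6) but not the left.

## 8. The dimension count, and the orientable surfaces

**Lemma 5.** Let $G$ triangulate $\Sigma$ and suppose $G^*$ has no nontrivial tight cut.

(a) If $\dim H_1(\Sigma;\mathbb Z_2)\ge2$ (that is, $\Sigma\ne S^2,P$), then $G$ is not $q$-even.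

(b) If $\Sigma=P$, then $G$ is $q$-even if and only if $G$ is Eulerian and $G^*$ is nonbipartite.

*Proof.* By Section 3 the dual is connected, cubic, bridgeless and loopless, so Lemma 4 applies. With Lemma 1, $G$ is $q$-even if and only if $Z_0\subseteq B$.

(a) $Z_0$ has codimension at most $1$ in $Z$, and $B$ has codimension $\dim H_1(\Sigma;\mathbb Z_2)\ge2$ by (4). So $Z_0\not\subseteq B$.

(b) Now $B$ has codimension $1$. If $G^*$ is bipartite, then $Z_0=Z\not\subseteq B$, and $G$ is not $q$-even. If $G^*$ is nonbipartite, then $Z_0$ and $B$ both have codimension $1$. So $Z_0\subseteq B$ if and only if $Z_0=B$, if and only if $B\subseteq Z_0$. The last condition says that all generators of $B$ have even size. The boundary of the dual face at $v$ has $\deg_G(v)$ edges, so the condition says that $G$ is Eulerian. $\square$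

Example 2 illustrates (b): degrees $4$, dual $K_4$. So does Example 3: degrees $5$, and not $q$-even.

**Proof of Theorem A.** We use induction on the number of faces of $G$, for all orientable surfaces of genus $g\ge1$ at once. If $G^*$ has no nontrivial tight cut, then $\dim H_1(\Sigma;\mathbb Z_2)=2g\ge2$ and Lemma 5(a) applies. Otherwise apply Lemma 3. The surfaces $\Sigma_1,\Sigma_2$ are obtained by capping subsurfaces of an orientable surface, so they are orientable. From $\Sigma=\Sigma_1\#\Sigma_2$ their genera satisfy $g_1+g_2=g$, so some $g_i\ge1$. The triangulation $G_i$ has fewer faces than $G$, so by induction $G_i^*$ has a PM $M_i$ with $G_i-M_i$ nonbipartite. By Lemma 3(a) $G$ has a nonbipartite spanning quadrangulation.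

Every triangulation has width at least $2$, as there are no loops. So Conjecture 20 holds with $w(\Sigma)=2$. $\square$

**Proof of Theorem C.** Again we use induction on the number of faces; since the pieces in Lemma 3 have fewer faces, the decomposition ends. If $G^*$ has no nontrivial tight cut, then $G$ is its own only piece. If $\Sigma=S^2$, it is $q$-even, since $B=Z$. If $\Sigma=P$, Lemma 5(b) gives the stated condition. On all other surfaces $G$ is not $q$-even by Lemma 5(a). If $G^*$ has a nontrivial tight cut and the decomposition starts by cutting $G$ into $G_1,G_2$, then by Lemma 3(b) $G$ is $q$-even if and only if $G_1$ and $G_2$ are. By induction this holds if and only if all pieces of $G_1$ and of $G_2$ are of the two stated kinds. $\square$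

**Proof of Theorem B, part 1.** On $S^2$ we have $H_1(S^2;\mathbb Z_2)=0$, so $B=Z\supseteq S$ and Lemma 1 applies. On orientable surfaces of genus at least $1$ the claim is Theorem A. $\square$

## 9. $q$-even triangulations of the projective plane with large width

**Proof of Theorem B, part 2.** **Step 1: a sufficient condition that allows tight cuts.** Let $G$ be an Eulerian triangulation of $P$ with nonbipartite dual. We show that $G$ is $q$-even. All dual faces have even length, so $B\subseteq Z_0$. Both have codimension $1$ in $Z$, so $B=Z_0\supseteq S$ by (2), and Lemma 1 applies. Lemma 4 is not needed here.

**Step 2: the triangulations.** Let $T_0$ be the triangulation of $P$ by $K_6$ from Example 3, which is a simplicial complex, and let $T_m$ be its $m$-th barycentric subdivision, $m\ge1$. It is a simplicial complex, so its graph is simple. Color each vertex of $T_m$ by the dimension $0,1,2$ of the simplex of $T_{m-1}$ whose barycenter it is. Every triangle of $T_m$ has one vertex of each color.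

**Step 3: $T_m$ is Eulerian.** The link of a vertex is a cycle that alternates between the two other colors, so it has even length, and this length is the degree.

**Step 4: the dual of $T_m$ is nonbipartite.** Suppose the faces have signs $\pm$ such that adjacent faces have different signs. Orient the $+$ faces in the cyclic order of colors $(0,1,2)$ and the $-$ faces in the order $(0,2,1)$. Two adjacent faces share an edge with two different colors, and they induce opposite directions on it. So these orientations are coherent and $P$ would be orientable, a contradiction.

By Steps 1–4, $T_m$ is a simple $q$-even triangulation for every $m\ge1$.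

**Step 5: the width tends to infinity.** Use the path metric on $P$ in which the triangles of $T_0$ are unit equilateral, and subdivide with straight segments. If a Euclidean triangle has sides at most $\ell$, its medians are at most $\ell$. The edges of its barycentric subdivision are two-thirds of a median, one-third of a median, or half a side, so they are at most $\tfrac23\ell$. Hence the edges of $T_m$ have length at most $(2/3)^m$.

The six open stars of the vertices of $T_0$ are open discs covering the compact space $P$. Let $s>0$ be a Lebesgue number of this cover: every set of diameter less than $s$ lies in one of the stars. A closed curve of length less than $s$ has diameter less than $s$, so it lies in an open disc and is contractible. So a noncontractible cycle of $T_m$ has length at least $s$ in this metric, and therefore at least $s(3/2)^m$ edges. $\square$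

## 10. Width three and width four on the other nonorientable surfaces

Recall the textbook fact that a contractible simple closed curve on a surface bounds a closed disc.

**Proof of Theorem B, part 3: width at least $4$.** Let $k\ge2$ and let $G$ triangulate $\Sigma\cong N_k$ with width at least $4$. We show by induction on the number of faces that $G$ is not $q$-even. If $G^*$ has no nontrivial tight cut, use Lemma 5(a), as $\dim H_1(N_k;\mathbb Z_2)=k\ge2$.

Otherwise take $C$ from Lemma 3. It is a 3-cycle, so by the width condition it is contractible. Hence it bounds a closed disc, which is the closure of one component of $\Sigma\setminus C$. Let $G_i$ be the triangulation that comes from the other component. Then $\Sigma_i$ arises from $\Sigma$ by replacing this disc by another disc. So there is a homeomorphism $\Sigma_i\cong\Sigma$ that fixes $G_i$. As $G_i\subseteq G$, a noncontractible cycle of $G_i$ in $\Sigma_i$ is a noncontractible cycle of $G$ in $\Sigma$, so $G_i$ has width at least $4$. It has fewer faces, so by induction $G_i$ is not $q$-even, and by Lemma 3(b) neither is $G$. $\square$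

Without the width condition this induction breaks when $C$ is noncontractible and cuts $N_k$ into copies of $P$ and spheres, on which $q$-even pieces exist. The next proof builds exactly this situation, on the pattern of Example 6.

**Proof of Theorem B, part 3: sharpness.** Let $k\ge2$.

**Step 1: the construction.** Choose $m\ge2$ with $2m\ge k$, and let $G_0$ be the bipyramid over a $2m$-cycle. It is a simple Eulerian triangulation of $S^2$, with degrees $2m$ at the two apexes and $4$ elsewhere. Its dual is the prism over a $2m$-cycle, which is bipartite with classes $\mathcal A,\mathcal B$ of size $2m$. Choose $k$ distinct faces in $\mathcal A$, with boundaries $C_1,\dots,C_k$. Since no two faces in $\mathcal A$ are adjacent, these triangles are pairwise edge-disjoint, though they may share vertices. One after another, remove the $i$-th chosen face and glue in, along $C_i$, a copy $G_i$ of the triangulation $T_1$ of $P$ from Section 9 with one face removed. Each step is a connected sum with $P$, so the result $G$ is a triangulation of $N_k$.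

**Step 2: $G$ is simple.** Each $G_i$, $i\ge1$, meets $G_0$ exactly in $C_i$, and distinct $G_i,G_j$ with $i,j\ge1$ meet only in vertices of $G_0$. As $G_0$ and $T_1$ are simple, two parallel edges $e,f$ of $G$ would have to come from different parts. If $e\in G_i$ with $i\ge1$, the common ends of $e,f$ lie on $C_i$. As $G_i$ is simple and $C_i$ already joins all pairs of its three vertices, $e\in C_i\subseteq G_0$. The same holds for $f$. So both edges are in $G_0$, which is simple, a contradiction.

**Step 3: every PM crosses each $C_i$ once.** Let $M$ be a PM of $G^*$ and $m_i=|M\cap E(C_i)|$. The triangulation $T_1$ has $60$ faces, so the number of faces of $G$ inside $C_i$ is $59$, which is odd. Each edge of $C_i$ has one of these faces on one side and a face in $\mathcal B$ on the other. So $E(C_i)$ is the cut around the faces inside $C_i$, and by (5) $m_i\in\{1,3\}$. Contracting the faces inside each $C_i$ to one vertex turns $G^*$ into $G_0^*$. The image of $M$ has degree $m_i$ at the $i$-th chosen vertex of $\mathcal A$ and degree $1$ at all other vertices. Every edge of $G_0^*$ joins $\mathcal A$ to $\mathcal B$, so the sums of degrees over the two classes agree: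
$$(2m-k)+\sum_{i=1}^k m_i=2m .$$
So $\sum m_i=k$, and since all $m_i\ge1$, all $m_i=1$.

**Step 4: $G$ is $q$-even.** By Step 3, $M$ restricts to a PM of the dual of $G_0$ and to a PM of the dual of each copy of $T_1$, where the face bounded by $C_i$ is put back. Let $Q_0\subseteq G_0$ and $Q_i\subseteq G_i$ be the corresponding spanning quadrangulations. $Q_0$ is bipartite because $G_0$ triangulates the sphere, and $Q_i$ is bipartite because $T_1$ is $q$-even. Now $G-M=Q_0\cup Q_1\cup\dots\cup Q_k$. For $i\ge1$ the graph $Q_i$ meets $Q_0$ in $C_i$ minus its edge in $M$. It meets $Q_j$ with $1\le j<i$ only in vertices of $G_0$, which lie on $C_i$. So $Q_i$ meets $Q_0\cup\dots\cup Q_{i-1}$ in a path, namely $C_i$ minus one edge. As in Lemma 3(b), the 2-colorings can be matched one after another by swapping colors, and $G-M$ is bipartite.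

**Step 5: the width is $3$.** The cycle $C_1$ separates $N_k$ into a Möbius band (a copy of $P$ minus a disc) and a copy of $N_{k-1}$ minus a disc. Since $k-1\ge1$, neither is a disc. If $C_1$ were contractible it would bound a disc, the closure of one of its two sides. So $C_1$ is noncontractible and the width is at most $3$. As $G$ is simple it has no cycle of length less than $3$, so the width is exactly $3$. $\square$

For these triangulations $S\subseteq B$, and $B$ has codimension $k\ge2$ in $Z$, whereas $Z_0$ has codimension at most $1$. So $S\ne Z_0$, as announced in Section 5, and the hypothesis in Lemma 4 cannot be dropped.
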